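# When the zeros of $f$ are exactly the points where $f'$ takes two given values

## 1. The theorem and what it asserts

"Meromorphic" means meromorphic in $\mathbf C$ unless another domain is named. For a meromorphic $g$ and $S\subset\mathbf C$, $g^{-1}(S)$ is the set of points $z$ with $g(z)\in S$. Multiplicities are ignored, and a pole of $g$ never belongs to $g^{-1}(S)$. $\mathbf Q^-$ is the set of negative rational numbers. For distinct $a,b\in\mathbf C\setminus\{0\}$ let $\mathcal P=\mathcal P_{a,b}$ be the set of nonconstant meromorphic $f$ with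
$$f^{-1}(\{0\})=(f')^{-1}(\{a,b\}).\tag{P}$$

**Theorem A.** Let $a,b$ be distinct non-zero complex numbers with $b/a\notin\mathbf Q^-$. Then $\mathcal P_{a,b}$ contains no transcendental function. More precisely, $\mathcal P_{a,b}\neq\emptyset$ if and only if $a/b$ or $b/a$ is an integer $\ge2$; and if $a=(k+1)b$ with an integer $k\ge1$, then
$$\mathcal P_{a,b}=\{\,b(z-z_0)+C(z-z_0)^{-k}:\ z_0\in\mathbf C,\ C\ne0\,\}.$$

The first assertion was posed as a conjecture in "Shared Values, Picard Values And Normality" (https://typeset.io/pdf/shared-values-picard-values-and-normality-3z3c1gd7tq.pdf): there is no transcendental meromorphic $f$ with (P) when $b/a\notin\mathbf Q^-$. So the conjecture is true.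

Condition (P) contains two demands. At every zero of $f$ the derivative must be $a$ or $b$; and at every point that is not a zero, $f'$ must avoid both $a$ and $b$. Since $ab\ne0$, the first demand makes every zero of $f$ simple. Everything is symmetric in $a,b$, and $q\in\mathbf Q^-$ exactly when $1/q\in\mathbf Q^-$, so the hypothesis is symmetric too. There are two scalings: if $f\in\mathcal P_{a,b}$, then $f/b\in\mathcal P_{a/b,1}$, and
$$h\in\mathcal P_{a,b}\ \Longrightarrow\ \frac{h(p+\sigma\zeta)}{\sigma}\in\mathcal P_{a,b}\qquad(p\in\mathbf C,\ \sigma\in\mathbf C\setminus\{0\}),\tag{1}$$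
because the new function has derivative $h'(p+\sigma\zeta)$. The second scaling keeps $a$ and $b$, and it is used constantly below.

Some hypothesis on $b/a$ is needed: $f=a\sin z$ has $f'=a\cos z$, and $\cos z=\pm1$ exactly when $\sin z=0$, so $a\sin z\in\mathcal P_{a,-a}$. Put
$$\Sigma=\{-1,-2,-\tfrac12,-3,-\tfrac13,-\tfrac32,-\tfrac23\}\subset\mathbf Q^-.$$
The proof also gives two complements, for arbitrary distinct non-zero $a,b$. They are not needed for Theorem A and are proved in Section 12.

**Theorem B.** A transcendental $f\in\mathcal P_{a,b}$ of finite order exists if and only if $b/a\in\Sigma$.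

**Theorem C.** If $b/a\notin\{-n,-\frac1n:n\in\mathbf N\}\cup\{-\frac32,-\frac23\}$, then $\mathcal P_{a,b}$ contains no transcendental function.

The argument does not settle functions of infinite order when $b/a\in\{-n,-1/n\}$ with $n\ge4$; these ratios lie outside Theorem A.

## 2. Quadratics, exponential polynomials, and $bz+Cz^{-k}$

**Quadratic polynomials.** Let $f\in\mathcal P$ have degree 2. Its zeros are simple, so $f=\alpha(z-z_1)(z-z_2)$ with $z_1\ne z_2$, and $f'(z_1)=\alpha(z_1-z_2)=-f'(z_2)$. These are two different elements of $\{a,b\}$, so $b=-a$. Conversely $f=\frac a2(z^2-1)$ has $f'=az$, and $az=\pm a$ exactly when $z=\pm1$. So a quadratic solution exists exactly when $b/a=-1$.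

**Three exponentials.** Let $f=c_1E+c_0+c_2E^{-1}$ with $E=e^{\lambda z}$ and $\lambda c_1c_2\neq0$. Then $f'=\lambda(c_1E-c_2E^{-1})$, and
$$f=0\iff c_1E^2+c_0E+c_2=0,\qquad f'=w\iff \lambda c_1E^2-wE-\lambda c_2=0 .$$
All roots $E$ are non-zero, and $E$ takes every non-zero value. The first equation has at most two roots. The equations with $w=a$ and $w=b$ have no common root, and each has at least one. So (P) forces each of them to have a double root: $a^2=b^2=-4\lambda^2c_1c_2$, hence $b=-a$. The double roots are $\pm a/(2\lambda c_1)$, with sum $0$, so $c_0=0$. This is the sine example again. If $c_2=0$ and $\lambda c_1\ne0$, then $f'\in\{a,b\}$ means two values of $E$ while $f=0$ means at most one, so (P) fails.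

**A pole.** Let $k\ge1$, $C\ne0$ and $f=bz+Cz^{-k}$. Then $f'=b-kCz^{-k-1}$ omits $b$, and
$$f'=(k+1)b\iff z^{k+1}=-C/b\iff f=0 .$$
So $f\in\mathcal P_{a,b}$ with $a=(k+1)b$. This is the family of Theorem A.

**A monomial perturbation.** For $j\ge2$ and $C\ne0$, $f=bz+Cz^j$ has $f'=b+jCz^{j-1}$. Here $f'=b$ only at $0$, and $f'=(1-j)b$ exactly when $Cz^{j-1}=-b$. Since $f=0$ exactly at $0$ and where $Cz^{j-1}=-b$, we have $f\in\mathcal P_{a,b}$ with $a=(1-j)b$, so $b/a=-1/(j-1)$.

In all these examples an arithmetic condition on $b/a$ appears. The proof must produce it.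

## 3. Facts from value distribution, normal families and potential theory

Write $f^\#=|f'|/(1+|f|^2)$ for the spherical derivative and $\chi$ for the spherical metric.

**(F1) Convergence.** Meromorphic functions in a domain converge if they converge locally uniformly with respect to $\chi$; the limit is meromorphic or $\equiv\infty$. Near points where the limit is finite, the functions are eventually holomorphic and all derivatives converge uniformly. Spherical derivatives converge locally uniformly (to $0$ if the limit is $\equiv\infty$). Hurwitz's theorem holds for $w$-points, $w\in\hat{\mathbf C}$, with multiplicities.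

**(F2) Normality.** A sequence is *not normal at $e$* if it is not a normal family on any neighbourhood of $e$. If it is normal at each point of an open set, it is normal there. Marty: a family is normal if and only if the spherical derivatives are locally bounded. Montel: a locally bounded family of holomorphic functions is normal. Example: $h_n(z)=z+\frac1nz^{-k}$ is not normal at $0$, since $h_n(0)=\infty$ while $h_n(z)\to z$ for $z\ne0$.

**(F3) Nevanlinna theory.** $T=m+N$, with $\overline N$ counting distinct points; $T(r,1/(f-w))=T(r,f)+O(1)$. The order of $f$ is finite if $T(r,f)=O(r^\lambda)$ for some $\lambda$; then $f',f''$ have finite order, and the number of $w$-points of $f,f',f''$ in $|z|<r$ is, for each fixed $w\in\hat{\mathbf C}$ for which the function is not $\equiv w$, $O(r^\lambda)$ for some $\lambda$. For nonconstant $g$ of finite order and distinct $w_1,w_2\in\mathbf C$,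
$$m(r,g'/g)=O(\log r),\qquad T(r,g)\le\overline N(r,g)+\overline N\big(r,\tfrac1{g-w_1}\big)+\overline N\big(r,\tfrac1{g-w_2}\big)+O(\log r).$$
If $g$ is transcendental, $\log r=o(T(r,g))$. If $g$ is entire, $\log M(r,g)\le3T(2r,g)$.

**(F4) Differentiated Poisson–Jensen formula.** If $|z|=r<R$ and $F\not\equiv0$ is meromorphic with neither zero nor pole at $z$, then
$$\Big|\frac{F'(z)}{F(z)}\Big|\le\frac{2R}{(R-r)^2}\big(m(R,F)+m(R,1/F)\big)+\sum_{|c_\mu|<R}\Big(\frac1{|z-c_\mu|}+\frac1{R-r}\Big),$$
the sum over zeros and poles $c_\mu$ of $F$ with multiplicity.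

**(F5) Ahlfors–Shimizu.** $T(r,f)=\int_0^r\big(\frac1\pi\iint_{|z|<t}(f^\#)^2\big)\frac{dt}t+O(1)$. So $\iint_{|z|<t}(f^\#)^2=O(t^2)$ gives $T(r,f)=O(r^2)$.

**(F6) Nevanlinna's ramification theorem.** Let $g$ be nonconstant meromorphic, and suppose that for distinct $w_j\in\hat{\mathbf C}$ all $w_j$-points of $g$ have multiplicity $\ge m_j$ ($m_j=\infty$ if there are none). Then $\sum(1-1/m_j)\le2$. (For rational $g$ apply the theorem to $g\circ\exp$.) In particular a nonconstant entire function cannot have three finite values all of whose points are multiple, since $1+3\cdot\frac12>2$.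

**(F7) Potential theory.** A continuous function with $\Delta G\ge0$ in the sense of distributions is subharmonic. A locally Lipschitz function is differentiable almost everywhere, and its pointwise gradient is its distributional gradient. If $\mu$ has a bounded density with bounded support, $\frac1{2\pi}\int\log\frac1{|z-\zeta|}d\mu(\zeta)$ is continuous with Laplacian $-\mu$.

## 4. Why counting is not enough, and a function with quantized values

The first thing to try is the second main theorem for $f'$ with the values $a,b,\infty$. If $f\in\mathcal P$ has finite order, every $a$- or $b$-point of $f'$ is a zero of $f$ and conversely, and the zeros are simple, so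
$$T(r,f')\le\overline N(r,f)+N(r,1/f)+O(\log r).\tag{2}$$
For a contradiction the right side would have to be smaller than $T(r,f')$. For $f=a\sin z$ there are no poles, $T(r,f')=\frac{2r}\pi+O(1)$ and $N(r,1/f)=\frac{2r}\pi+O(\log r)$, so (2) holds with equality up to $O(\log r)$. The count is thus compatible with a solution, and the number $b/a$ does not enter it at all. We need an object that sees $b/a$.

First, $f''\not\equiv0$ for $f\in\mathcal P$: if $f=\alpha z+\beta$ with $\alpha\ne0$, then $f$ has exactly one zero, so $\alpha\in\{a,b\}$, and then $(f')^{-1}(\{a,b\})=\mathbf C$, against (P). Put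
$$\varphi=\varphi_f=\frac{ff''}{(f'-a)(f'-b)}\not\equiv0 .$$

**Lemma 1.** Let $f\in\mathcal P$. Then $\varphi$ is entire. If $f(z_0)=0$ and $f'-a$ has a zero of order $m$ at $z_0$, then $\varphi(z_0)=\frac{am}{a-b}$; if $f'-b$ has a zero of order $n$ at $z_0$, then $\varphi(z_0)=\frac{bn}{b-a}$. At a pole of $f$ of order $k$, $\varphi=\frac{k+1}k$.

*Proof.* At a point where $f$ is finite and non-zero, $f'\notin\{a,b\}$ by (P), so $\varphi$ is holomorphic there. If $f(z_0)=0$ and $f'-a\sim c(z-z_0)^m$, then $f\sim a(z-z_0)$, $f''\sim mc(z-z_0)^{m-1}$ and $f'-b\to a-b$, so $\varphi\to\frac{am}{a-b}$. The case of $b$ is symmetric. If $f\sim C(z-z_0)^{-k}$, then $\varphi$ has the same limit as $ff''/f'^2$, namely $k(k+1)/k^2$. $\square$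

Examples. For $f=a\sin z$, $b=-a$: $ff''=-a^2\sin^2z=(f'-a)(f'+a)$, so $\varphi\equiv1$, in agreement with $m=2$. For $f=z^2-1$, $a=2$, $b=-2$: $\varphi=\frac{2(z^2-1)}{4(z^2-1)}\equiv\frac12$, in agreement with $m=1$.

The values of $\varphi$ at the special points come from a discrete list that depends on $b/a$. If $\varphi$ is constant, we have a differential equation and can finish. So the plan is: solve the case $\varphi\equiv c$ (Section 5); show that finite order forces $\varphi$ constant (Sections 6 and 7); show that members of $\mathcal P$ have finite order (Sections 8 to 10).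

## 5. Constant $\varphi$

**Lemma 2.** Let $f\in\mathcal P$ and $\varphi\equiv c$. Then, possibly after interchanging $a$ and $b$, one of the following holds.

(i) $f=b(z-z_0)+C(z-z_0)^{-\kappa}$ with $C\neq0$ and $\kappa=\frac ab-1\in\mathbf Z\setminus\{0,-1\}$.

(ii) $am=-bn$ with integers $m,n\ge2$, where either $m=n=2$ or $\frac1m+\frac1n+\frac1{k+1}=1$ for some integer $k\ge1$. Then $b/a=-m/n\in\Sigma$.

*Proof.* **Step 1: $f$ has a zero.** This guarantees that at least one of $a,b$ is taken by $f'$. Suppose $f$ has no zero. Then $f'$ omits $a$ and $b$, so $\Phi=\frac{f'-a}{f'-b}$ is entire and zero-free (it equals $1$ at poles of $f'$), and $\Phi=e^h$ with $h$ entire. Now $\Phi-1=\frac{b-a}{f'-b}$ vanishes exactly at the poles of $f'$, with multiplicity $\ge2$. So all $2\pi i\nu$-points of $h$, $\nu\in\mathbf Z$, are multiple. By (F6) $h$ is constant, hence $f'$ is constant, a contradiction to $f''\not\equiv0$.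

**Step 2: uniform multiplicities.** By Lemma 1, all $a$-points of $f'$ (if any) have the same multiplicity $m$, with $c=\frac{am}{a-b}$; all $b$-points (if any) the same multiplicity $n$, with $c=\frac{bn}{b-a}$; all poles of $f$ (if any) the same order $k$, with $c=1+\frac1k$.

**Step 3: a multiplicity equals 1.** We solve the equation; the result is (i). Interchanging $a,b$ if needed, $m=1$ and $c=\frac a{a-b}$. Let $v=(f'-a)/f\not\equiv0$. Using $ff''=c(f'-a)(f'-b)$,
$$v'=\frac{f''}f-\frac{(f'-a)f'}{f^2}=v\,\frac{c(f'-b)-f'}f=v\,\frac{(c-1)f'-cb}{f}=\frac b{a-b}\,v\,\frac{f'-a}{f}=\frac b{a-b}\,v^2,$$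
because $c-1=\frac b{a-b}$ and $cb=\frac{ab}{a-b}$. With $\kappa=\frac{a-b}b$ this reads $(1/v)'=-1/\kappa$, so $v=-\kappa/(z-z_0)$ for some $z_0$, i.e. $f'=a-\frac{\kappa f}{z-z_0}$. Put $y=f-b(z-z_0)$. Then
$$y'=a-b-\frac{\kappa\,(y+b(z-z_0))}{z-z_0}=a-b-\kappa b-\frac{\kappa y}{z-z_0}=-\frac{\kappa y}{z-z_0},$$
and $y\not\equiv0$ since $f''\not\equiv0$. As $y$ is meromorphic, the residue $-\kappa$ of $y'/y$ at $z_0$ is an integer, and $y=C(z-z_0)^{-\kappa}$. Since $a\ne b$, $\kappa\ne0$; since $a\ne0$, $\kappa\ne-1$.

**Step 4: no multiplicity 1, and only one of $a,b$ is taken.** This is impossible. Say only $a$ is taken. If $f$ has no poles, then $f'-b=e^h$ with $h$ entire, and all zeros of $e^h-(a-b)$ are multiple. So the infinitely many values $w$ with $e^w=a-b$ have only multiple points under $h$; by (F6) $h$, and so $f'$, is constant, a contradiction. If $f$ has poles, $U=1/(f'-b)$ is entire and nonconstant; its zeros have multiplicity $k+1\ge2$ and its $\frac1{a-b}$-points multiplicity $m\ge2$. By (F6) with $\infty$ omitted, $\frac1m+\frac1{k+1}\ge1$,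 so $m=2$, $k=1$, and $2=c=\frac{2a}{a-b}$ gives $b=0$, a contradiction.

**Step 5: both are taken, $m,n\ge2$.** This gives (ii). Comparing the two values of $c$ gives $am=-bn$, and inserting $a=-bn/m$ gives $c=\frac{mn}{m+n}$. Without poles, (F6) for the entire function $f'$ gives $\frac1m+\frac1n\ge1$, so $m=n=2$. With poles, $\frac1m+\frac1n=\frac1c=\frac k{k+1}=1-\frac1{k+1}$. Now solve $\frac1m+\frac1n+\frac1l=1$ in integers $\ge2$: the smallest is at most $3$; if it is $3$, all are $3$; if it is $2$, the other two satisfy $(x-2)(y-2)=4$. So the solutions are the permutations of $(3,3,3),(2,4,4),(2,3,6)$, and $m/n\in\{1,2,\frac12,3,\frac13,\frac32,\frac23\}$. $\square$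

**Lemma 3.** If $f\in\mathcal P$ is rational, $\varphi$ is constant.

*Proof.* $\varphi$ is rational and entire, a polynomial; it is enough to bound it near $\infty$. Let $f\sim Cz^d$ at $\infty$.

If $d\ge2$, then $f'\to\infty$ and $\varphi$ has the limit of $ff''/f'^2$, namely $\frac{d-1}d$. If $d\le0$, then $f=O(1)$ and $f',f''\to0$, so $\varphi\to0$. If $d=1$, write $f=\alpha z+\beta+\gamma z^{-j}+\cdots$ with $\alpha\gamma\ne0$, $j\ge1$ (possible as $f''\not\equiv0$). Then $ff''\sim\alpha\gamma j(j+1)z^{-j-1}\to0$. If $\alpha\notin\{a,b\}$, then $\varphi\to0$. If $\alpha=a$, then $f'-a\sim-j\gamma z^{-j-1}$ and $f'-b\to a-b$, so $\varphi\to-\frac{a(j+1)}{a-b}$; similarly for $\alpha=b$. $\square$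

## 6. Finite order: $\varphi$ is a polynomial

Let $f\in\mathcal P$, and put
$$A=\frac1{a-b}\Big[\frac{af''}{f'-a}-\frac{bf''}{f'-b}\Big],\qquad B=\frac1{a-b}\Big[\frac{f''}{f'-a}-\frac{f''}{f'-b}\Big].$$
Since $a(f'-b)-b(f'-a)=(a-b)f'$ and $(f'-b)-(f'-a)=a-b$, we have $A=\frac{f'f''}{(f'-a)(f'-b)}$ and $B=\frac{f''}{(f'-a)(f'-b)}$, so
$$\frac{f'}f\,\varphi=A,\qquad \varphi=fB.\tag{3}$$
For $f$ of finite order, $A$ and $B$ are built from logarithmic derivatives and have polynomial size away from small discs. Where $|\varphi|$ is larger than a high power $|z|^M$, (3) says two conflicting things: $|f'/f|=|A|/|\varphi|$ is tiny, so $\log|f|$ hardly moves; and $|f|=|\varphi|/|B|$ is large, so $\log|f|\ge\log|z|$. If the region $\{|\varphi|>|z|^M\}$ contained a path to $\infty$, avoiding the small discs, of controlled length in each annulus $r\le|z|\le2r$, integrating $\nabla\log|f|$ along it would finish the proof. This is where the first attempt stops: we have no bound for the length of paths in that region. The way around is to use area integrals of squared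 gradients instead of path integrals, and to compare a subharmonic function with a potential.

**Proposition 4.** If $f\in\mathcal P$ is transcendental of finite order, $\varphi$ is a polynomial.

*Proof.* Suppose $\varphi$ is transcendental. Let $Z=\{\zeta_j\}$ be the set of distinct zeros and poles of $f$. By (P), all zeros and poles of $f'-a$ and $f'-b$ lie in $Z$.

**Step 1: polynomial bounds.** We turn finite order into four estimates. There are $q\ge1$ and $R_1\ge2$ such that:

* (a) $Z$ has at most $r^q$ points in $|z|<r$, for $r\ge R_1$;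
* (b) $\log M(r,\varphi)\le r^q$ for $r\ge R_1$;
* (c) $|A(z)|,|B(z)|\le|z|^q\Big(1+\sum_{|\zeta_j|<2|z|}\frac1{|z-\zeta_j|}\Big)$ for $|z|\ge R_1$, $z\notin Z$;
* (d) $|\varphi(\zeta_j)|\le|\zeta_j|^q$ if $|\zeta_j|\ge R_1$.

By (F3) the numbers of zeros and poles of $f$ and of poles, $a$- and $b$-points of $f'$ in $|z|<r$, with multiplicity, are $O(r^\lambda)$ for some $\lambda$. This gives (a). Since $\log M(r,\varphi)\le3T(2r,\varphi)$ and $T(r,\varphi)\le T(r,f)+T(r,f'')+2T(r,f')+O(1)$, we get (b). The multiplicity of an $a$- or $b$-point $\zeta_j$ of $f'$ is $O(|\zeta_j|^\lambda)$, and $|\varphi|\le2$ at poles, so Lemma 1 gives (d). For (c) apply (F4) to $F=f'-a$ and $F=f'-b$ with $|z|=r$, $R=2r$. The first term there is $\frac4r$ times a quantity $O(r^\lambda)$ (enlarging $\lambda$); the points $c_\mu$ lie in $Z$, and their total number and their multiplicities are $O(r^\lambda)$. Finally take $q$ and $R_1$ large.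

**Step 2: $B$ off small discs.** We want $B$ of polynomial size outside an exceptional set with a finite sum of radii. Let $D_j=D(\zeta_j,|\zeta_j|^{-q-1})$ for $|\zeta_j|\ge1$. In $2^i\le|\zeta|<2^{i+1}$, for large $i$, there are at most $2^{(i+1)q}$ points, with radii at most $2^{-i(q+1)}$, so these radii sum to at most $2^q2^{-i}$; hence all radii have a finite sum. If $|z|$ is large and $z\notin\bigcup D_j$, every $\zeta_j$ with $|\zeta_j|<2|z|$ satisfies $|z-\zeta_j|\ge(2|z|)^{-q-1}$ (clear if $|\zeta_j|<1$). By (a) and (c), with some $R_2\ge R_1$,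
$$|B(z)|\le|z|^q\big(1+(2|z|)^{2q+1}\big)\le|z|^{4q+2}\qquad(|z|\ge R_2,\ z\notin\textstyle\bigcup D_j).\tag{4}$$

**Step 3: the function $s$ and the region $\Omega$.** We isolate the region where $\varphi$ is large. Fix $M\ge20q+20$ and $R_0\ge R_2+2$, with $R_0$ large enough for the elementary inequalities below. Put $L=\max(0,\max_{|z|=R_0}\log|\varphi|)$, $h=\log|\varphi|-M\log|z|-L$, and
$$s=h^+\ \text{ for }|z|\ge R_0,\qquad s=0\ \text{ for }|z|<R_0 .$$
On $|z|=R_0$ we have $h\le-M\log R_0<0$, so $h<0$ near this circle and $s$ vanishes near it. Since $h$ is subharmonic off $0$, $s\ge0$ is continuous and subharmonic in $\mathbf C$. As $\varphi$ is transcendental, $\log M(r,\varphi)/\log r\to\infty$, so $s$ is unbounded; this is what we shall contradict.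

Let $\Omega=\{s>0\}$; then $\overline\Omega\subset\{|z|>R_0\}$. On $\overline\Omega$ we have $h\ge0$, so $|\varphi|\ge|z|^M>|z|^q$. By (d), $\overline\Omega\cap Z=\emptyset$, and $\varphi\ne0$ on $\overline\Omega$. Let $V$ be $\{|z|>R_0\}$ without $Z$ and the zeros of $\varphi$. It is an open neighbourhood of $\overline\Omega$ in which $h$ and
$$u:=\log|f|$$
are harmonic. In $V$, $s=h^+$; off $\overline\Omega$, $s=0$. These two open sets cover $\mathbf C$, so $s$ is locally Lipschitz. At a point with $s=0$ where $s$ is differentiable, $s\ge0$ has a minimum, so $\nabla s=0$; hence $\nabla s=0$ almost everywhere off $\Omega$. By (3), on $\Omega$,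
$$|\nabla u|=\Big|\frac{f'}f\Big|=\frac{|A|}{|\varphi|}\le|A|\,|z|^{-M},\qquad s=u+\log|B|-M\log|z|-L.\tag{5}$$
From the second formula, (4), $L\ge0$ and $M\ge4q+3$,
$$u\ge s+\log|z|\qquad\text{on }\Omega\setminus\textstyle\bigcup D_j.\tag{6}$$

**Step 4: the energy of $u$.** We show that $\nabla u$ is small in $L^2$ on $\Omega\cap Q_r$, where $Q_r=\{r\le|z|\le2r\}$, $r\ge R_0$. First we need a lower bound for the distance from $\Omega$ to $Z$. Let $|\zeta_j|<4r$, $z\in\Omega\cap Q_r$ and $d=|z-\zeta_j|<1$. Then $R_1\le r-1\le|\zeta_j|\le3r$. By (d), the Cauchy estimate $\max_{|w|\le3r}|\varphi'|\le M(4r,\varphi)/r$, and (b),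
$$1\le r^M-(3r)^q\le|\varphi(z)-\varphi(\zeta_j)|\le d\max_{|w|\le3r}|\varphi'|\le d\,e^{(4r)^q}.$$
So every $\zeta_j$ with $|\zeta_j|<4r$ has distance at least $e^{-(4r)^q}$ from $\Omega\cap Q_r$. Since also $|z-\zeta_j|\le6r$ there,
$$\int_{\Omega\cap Q_r}\frac{dx\,dy}{|z-\zeta_j|^2}\le2\pi\big(\log6r+(4r)^q\big).$$
In (c), for $z\in Q_r$, the sum has at most $(4r)^q$ terms. By Cauchy–Schwarz $(1+\sum_{j\le n}x_j)^2\le(1+n)(1+\sum x_j^2)$, so
$$\int_{\Omega\cap Q_r}|A|^2\le(2r)^{2q}\big(1+(4r)^q\big)\Big(3\pi r^2+(4r)^q\,2\pi\big(\log6r+(4r)^q\big)\Big)\le r^{5q+3},$$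
since all powers of $r$ that occur have exponent at most $5q+2$, apart from a logarithm attached to $r^{4q}$. With (5),
$$\int_{\Omega\cap Q_r}|\nabla u|^2\le r^{5q+3-2M}.\tag{7}$$

**Step 5: the energy of $s$.** Here a polynomial bound suffices. Let $\eta$ be a Lipschitz cutoff, $0\le\eta\le1$, $\eta=1$ on $Q_r$, supported in $r/2\le|z|\le4r$, $|\nabla\eta|\le4/r$. Since $\Delta s\ge0$ is a measure and $\eta^2s\ge0$ is Lipschitz with compact support, $\int\nabla s\cdot\nabla(\eta^2s)\le0$ (mollify the test function). So
$$\int\eta^2|\nabla s|^2\le-2\int\eta s\,\nabla\eta\cdot\nabla s\le2\Big(\int\eta^2|\nabla s|^2\Big)^{1/2}\Big(\int s^2|\nabla\eta|^2\Big)^{1/2},$$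
hence $\int\eta^2|\nabla s|^2\le4\int s^2|\nabla\eta|^2$. Where $s\neq0$ and $|z|\le4r$, $0<s\le\log|\varphi|\le(4r)^q$ by (b). With an absolute constant $K_1$,
$$\int_{Q_r}|\nabla s|^2\le K_1(4r)^{2q}.\tag{8}$$

**Step 6: cutting off at a level of $u$.** We want a function that agrees with $s$ where $u$ is moderate, vanishes where $u$ is large, and is almost subharmonic. Let $\psi\in C^\infty(\mathbf R)$ be decreasing, $\psi=1$ on $(-\infty,1]$, $\psi=0$ on $[2,\infty)$, $|\psi'|,|\psi''|\le K$. For $c\ge1$ let $F(t)=\psi(t/c)$, so $|F'|,|F''|\le K/c$, and put $G=F(u)s$ on $\Omega$, $G=0$ elsewhere. In $V$, $G=F(u)s$ with $F(u)$ smooth; since $\Delta u=0$ there, the product rule gives, as distributions in $V$,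
$$\Delta G=F(u)\Delta s+2F'(u)\nabla u\cdot\nabla s+sF''(u)|\nabla u|^2\ge-\mu_c,\qquad d\mu_c=\frac Kc\big(2|\nabla u||\nabla s|+s|\nabla u|^2\big)1_\Omega\,dx\,dy .$$
In $\mathbf C\setminus\overline\Omega$, $G=0$. So $G\ge0$ is continuous and $\Delta G\ge-\mu_c$ in all of $\mathbf C$. By (7), (8), $s\le(4r)^q$ and Cauchy–Schwarz,
$$\mu_c(Q_r)\le\frac Kc\Big(2\sqrt{K_1}\,(4r)^q\,r^{(5q+3)/2-M}+(4r)^q\,r^{5q+3-2M}\Big).$$
Since $M\ge20q+20$, the sum over $r=2^iR_0$, $i\ge0$, converges, and
$$\mu_c(\mathbf C)\le C_1/c\quad\text{with }C_1\text{ independent of }c.\tag{9}$$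
Also, on each compact set the density of $\mu_c$ is at most $\mathrm{const}/c$, because $u$ is harmonic near $\overline\Omega$ and $s$ is locally Lipschitz.

**Step 7: comparison with a potential.** We bound $s$ on $\Omega$. For large $c$ choose $R'$ with $2c\le\log R'\le2c+1$ such that the circle $|z|=R'$ misses $\bigcup D_j$. This is possible, since the moduli of points of $\bigcup D_j$ form a set of finite total length, while $[e^{2c},e^{2c+1}]$ is long. By (6), $u\ge2c$ on $\Omega\cap\{|z|=R'\}$, so $F(u)=0$ there; hence $G=0$ on $|z|=R'$. Let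
$$p(z)=\frac1{2\pi}\int_{|\zeta|<R'}\log\frac{2R'}{|z-\zeta|}\,d\mu_c(\zeta).$$
It is continuous, $\ge0$ on $|z|\le R'$, and $\Delta p=-\mu_c$ in $|z|<R'$. So $G-p$ is continuous on $|z|\le R'$, subharmonic inside and $\le0$ on the boundary; thus $G\le p$.

Fix $z_0\in\Omega$. For large $c$ we have $|z_0|<R'$ and $u(z_0)\le c$, so $F(u(z_0))=1$ and, by (9),
$$s(z_0)=G(z_0)\le p(z_0)\le\frac1{2\pi}\Big[(2c+1+\log2)\frac{C_1}c+\int_{D(z_0,1)}\log\frac1{|z_0-\zeta|}\,d\mu_c(\zeta)\Big]=\frac{C_1}\pi+O(1/c).$$
Let $c\to\infty$: $s(z_0)\le C_1/\pi$ for every $z_0\in\Omega$. So $s$ is bounded, a contradiction. $\square$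

The balance in Step 7 deserves a second look. The cutoff circle has $\log R'\approx2c$, which enters the potential as a factor, and the mass of $\mu_c$ is $O(1/c)$. The product is bounded, and that is enough.

## 7. Finite order: $\varphi$ is constant

**Proposition 5.** If $f\in\mathcal P$ is transcendental of finite order, then $\varphi$ is constant and $b/a\in\Sigma$.

*Proof.* By Proposition 4, $\varphi$ is a polynomial. Suppose it is nonconstant; now the counting of Section 4 works, because multiplicities are large. At poles of $f$, $|\varphi|\le2$, so $f$ has finitely many poles. Since $|\varphi(z)|\to\infty$ as $z\to\infty$, Lemma 1 shows that the multiplicities of the $a$- and $b$-points of $f'$ tend to $\infty$. So for each $M$, all but finitely many zeros of $f$ are $a$- or $b$-points of $f'$ of multiplicity $\ge M$, and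
$$M\,N(r,\tfrac1f)-O(\log r)\le N(r,\tfrac1{f'-a})+N(r,\tfrac1{f'-b})\le2T(r,f')+O(1)\le4T(r,f)+O(\log r).$$
As $M$ is arbitrary, $N(r,1/f)=o(T(r,f))$. By (2), $T(r,f')\le\overline N(r,f)+N(r,1/f)+O(\log r)=o(T(r,f))$. Then
$$m(r,1/f)\le m(r,1/f')+m(r,f'/f)\le T(r,f')+O(\log r)=o(T(r,f)),$$
so $T(r,f)=N(r,1/f)+m(r,1/f)+O(1)=o(T(r,f))$, a contradiction. Hence $\varphi$ is constant. Lemma 2 applies; the functions in (i) are rational, so (ii) holds and $b/a\in\Sigma$. $\square$

**Corollary 6.** Let $g\in\mathcal P$ have finite order. Then $b/a\in\Sigma$, or, up to interchanging $a,b$, $g=b(z-z_0)+C(z-z_0)^{-\kappa}$ with $\kappa=\frac ab-1\in\mathbf Z\setminus\{0,-1\}$ and $C\ne0$. If $b/a\notin\mathbf Q^-$, the second alternative holds with $\kappa\ge1$.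

*Proof.* For rational $g$ use Lemmas 3 and 2; for transcendental $g$ use Proposition 5. If $\kappa\le-2$, then $a/b=\kappa+1\le-1$ is a negative integer, so $b/a\in\mathbf Q^-$. $\square$

So Theorem A is proved for functions of finite order. It remains to show that every member of $\mathcal P$ has finite order.

## 8. Rescaling, and all ratios except integers

**Lemma 7.** If $h_n\in\mathcal P$, $h_n\to H$ in $\mathbf C$, $H$ is nonconstant meromorphic and $H'\not\equiv a$, $H'\not\equiv b$, then $H\in\mathcal P$.

*Proof.* If $H(\zeta_0)=0$, Hurwitz gives zeros $\zeta_n\to\zeta_0$ of $h_n$. Then $h_n'(\zeta_n)\in\{a,b\}$ and $h_n'\to H'$ uniformly near $\zeta_0$, so $H'(\zeta_0)\in\{a,b\}$. If $H'(\zeta_0)=a$, then, as $H'\not\equiv a$, there are $\zeta_n\to\zeta_0$ with $h_n'(\zeta_n)=a$. So $h_n(\zeta_n)=0$ and $H(\zeta_0)=0$. The same works for $b$. $\square$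

The next lemma is a local form of a lemma of X. Pang and L. Zalcman (*Normal families and shared values*, Bull. London Math. Soc. 32 (2000), Lemma 2, case $k=\alpha=1$). The proof is short, so we give it.

**Lemma 8.** Let $A\ge1$, and let $h_n$ be meromorphic in $\mathbf C$ with $|h_n'|\le A$ at all zeros of $h_n$, for every $n$. If $(h_n)$ is not normal at $e$, then for a subsequence there are $z_n\to e$ and $\rho_n\to0^+$ with
$$\frac{h_n(z_n+\rho_n\zeta)}{\rho_n}\to g(\zeta)\quad\text{in }\mathbf C,$$
where $g$ is nonconstant meromorphic and $g^\#\le g^\#(0)=A+1$.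

*Proof.* **Step 1: the rescaled spherical derivative.** For meromorphic $h$ and $\rho>0$ put $S_h(z,\rho)=\frac{\rho^2|h'(z)|}{\rho^2+|h(z)|^2}$. This is the spherical derivative of $\zeta\mapsto h(z+\rho\zeta)/\rho$ at $\zeta=0$, so it extends continuously over the poles of $h$; with $\hat k=1/h$ it equals $\rho^2|\hat k'|/(1+\rho^2|\hat k|^2)$. It is nondecreasing in $\rho$, it satisfies $S_h(z,\kappa\rho)\le\kappa^2S_h(z,\rho)$ for $\kappa\ge1$, and $S_h(z,\rho)\ge\rho^2h^\#(z)$ for $\rho\le1$.

**Step 2: small $\rho$.** For fixed $h$ with $|h'|\le A$ at its zeros and a fixed closed disc, there is $\rho_0>0$ with $S_h(z,\rho)\le A+\frac12$ for all $z$ in the disc and $0<\rho\le\rho_0$. Otherwise there are $z_i\to z^*$ and $\rho_i\to0$ with $S_h(z_i,\rho_i)>A+\frac12$. If $h(z^*)\in\mathbf C\setminus\{0\}$, then $S_h\le\rho_i^2|h'|/|h|^2\to0$. If $h(z^*)=\infty$, then $S_h\le\rho_i^2|\hat k'|\to0$. If $h(z^*)=0$, then $S_h\le|h'(z_i)|\to|h'(z^*)|\le A$. Each is a contradiction.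

**Step 3: choosing $z_j$ and $\rho_j$.** By Marty, and since each single $h_n^\#$ is bounded on compact sets, there are $n_1<n_2<\cdots$ and $w_j\in D(e,1/j)$ with $h_{n_j}^\#(w_j)\ge2(A+1)j^4$. Put $r_j=2/j$, $\lambda_j(z)=1-|z-e|^2/r_j^2$ and $S_j=S_{h_{n_j}}$, and consider
$$K_j=\{(z,t):|z-e|<r_j,\ 0<t\le j^{-2},\ S_j(z,t\lambda_j(z))\ge A+1\}.$$
Since $\lambda_j(w_j)\ge\frac34$, Step 1 gives $S_j(w_j,j^{-2}\lambda_j(w_j))\ge j^{-4}\cdot\frac9{16}\cdot2(A+1)j^4>A+1$, so $K_j\ne\emptyset$. By Step 2, applied to the disc $|z-e|\le r_j$, all points of $K_j$ satisfy $t\lambda_j(z)>\rho_0$, so $t\ge\rho_0$ and $\lambda_j(z)\ge\rho_0$; hence $K_j$ is compact. Let $(z_j,t_j)\in K_j$ have the smallest $t$. Then $S_j(z,t_j\lambda_j(z))\le A+1$ for all $|z-e|<r_j$: a value larger than $A+1$ would persist for slightly smaller $t$. In particular $S_j(z_j,t_j\lambda_j(z_j))=A+1$. Put $\rho_j=t_j\lambda_j(z_j)$. Then $z_j\to e$, $\rho_j\to0$, and $t_j/r_j\le\frac1{2j}\to0$.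

**Step 4: the limit.** Let $g_j(\zeta)=h_{n_j}(z_j+\rho_j\zeta)/\rho_j$. Then $g_j^\#(\zeta)=S_j(z_j+\rho_j\zeta,\rho_j)$ and $g_j^\#(0)=A+1$. Let $|\zeta|\le R$ and $z=z_j+\rho_j\zeta$. Then
$$|\lambda_j(z)-\lambda_j(z_j)|\le\frac{\rho_jR\,(2r_j+\rho_jR)}{r_j^2}\le\lambda_j(z_j)\,\varepsilon_j,\qquad\varepsilon_j=\frac{t_jR\,(2r_j+t_jR)}{r_j^2}\to0 .$$
For large $j$ this gives $\lambda_j(z)>0$, i.e. $|z-e|<r_j$, and $\rho_j\le t_j\lambda_j(z)/(1-\varepsilon_j)$. By Step 1 and Step 3, $g_j^\#(\zeta)\le(1-\varepsilon_j)^{-2}(A+1)$. By Marty a subsequence converges in $\mathbf C$ to some $g$. Spherical derivatives converge, so $g^\#\le g^\#(0)=A+1$; this is positive at $0$, so $g$ is not $\equiv\infty$ and not constant. $\square$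

**Lemma 9.** Let $(h_n)\subset\mathcal P$ be not normal at $e$, and apply Lemma 8 with $A=\max(1,|a|,|b|)$. Then the limit $g$ lies in $\mathcal P$ and has finite order, so Corollary 6 applies to $g$.

*Proof.* Lemma 8 applies since $h_n'\in\{a,b\}$ at zeros of $h_n$. If $g'\equiv a$ or $g'\equiv b$, then $g^\#(0)\le|g'(0)|\le A$, a contradiction to $g^\#(0)=A+1$. By (1) the rescaled functions are in $\mathcal P$, so $g\in\mathcal P$ by Lemma 7. As $g^\#$ is bounded, (F5) gives $T(r,g)=O(r^2)$. $\square$

**Corollary 10.** If $b/a\notin\Sigma$ and neither $a/b$ nor $b/a$ is in $\{2,3,\dots\}\cup\{-1,-2,\dots\}$, then $\mathcal P=\emptyset$.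

*Proof.* In Corollary 6, $\kappa+1=a/b\in\mathbf Z\setminus\{0,1\}$ is excluded, and so is its interchanged form; so $\mathcal P$ contains no function of finite order. Let $f\in\mathcal P$. If $f^\#(w_n)\to\infty$ for some $w_n$, then $h_n=f(w_n+\cdot)\in\mathcal P$ is not normal at $0$ by Marty, and Lemma 9 gives a member of $\mathcal P$ of finite order, a contradiction. So $f^\#$ is bounded and $f$ has finite order by (F5), again a contradiction. $\square$

For $b/a\notin\mathbf Q^-$ this leaves only the case where $a/b$ or $b/a$ is an integer $\ge2$. There the last argument stops at one definite point: the limit $g$ of the rescaling may exist, since $bz+Cz^{-k}\in\mathcal P$. Even within $\mathcal P$, normality really fails: $bz+\frac1nz^{-k}$ is not normal at $0$. So we cannot hope for a bound on $f^\#$ that holds for all members of $\mathcal P$, and a single $f$ might contain infinitely many poles around which it looks like $bz+C_nz^{-k}$ with $C_n\to0$. The idea is that such a pole costs only a bounded amount of spherical area. So finite order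 follows if these poles do not accumulate against each other, and this can be shown by blowing up a nearly closest pair.

## 9. Integer ratio: bad poles

In this section and the next we interchange $a,b$ if needed and replace $f$ by $f/b$, so that
$$b=1,\qquad a=k+1,\qquad k\ge1 .$$
By Corollary 6 every $g\in\mathcal P$ of finite order has the form $(\zeta-\zeta_0)+C(\zeta-\zeta_0)^{-k}$ with $C\ne0$; the interchanged form would need $\frac1{k+1}-1\in\mathbf Z$. In particular $g$ has exactly one pole. Put
$$g_*(\zeta)=\zeta+\zeta^{-k},\qquad g_*'-1=-k\zeta^{-k-1},\qquad g_*'-a=-k(1+\zeta^{-k-1})=-\frac{kg_*}\zeta,\qquad g_*''=k(k+1)\zeta^{-k-2}.$$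
So $\varphi_{g_*}\equiv\frac{k+1}k$. The zeros of $g_*$ are simple and lie on $|\zeta|=1$, with $g_*'=a$ there, and $g_*'\ne1$ everywhere.

**Lemma 11.** There is $\eta>0$ such that if $h\in\mathcal P$, $h(0)=\infty$ and $\sup_{|\zeta|\le3}\chi(h,g_*)<\eta$, then $0$ is the only pole of $h$ in $|\zeta|\le3$, and $h$ has a zero in $|\zeta|<2$.

*Proof.* Otherwise there are counterexamples $h_n\in\mathcal P$, $h_n(0)=\infty$, with $h_n\to g_*$ uniformly on $|\zeta|\le3$. For large $n$, $h_n$ has zeros near $|\zeta|=1$. Since $g_*$ is bounded on $\frac12\le|\zeta|\le3$, the poles of $h_n$ in $|\zeta|\le3$ lie in $|\zeta|<\frac12$, and their total multiplicity is $k$ by Hurwitz. We must exclude that they split, and here $\varphi$ helps. On $|\zeta|=2$, $g_*$ is finite and $g_*'\notin\{1,a\}$, so $\varphi_{h_n}\to\frac{k+1}k$ uniformly there. As $\varphi_{h_n}$ is entire, the maximum principle gives this on $|\zeta|\le2$. At a pole of order $j\le k$, $\varphi_{h_n}=\frac{j+1}j$, so $j=k$ for large $n$. The pole at $0$ then uses up the total multiplicity,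 so it is the only pole. This contradicts the choice of $h_n$. $\square$

Fix this $\eta$.

**Definition.** A pole $p$ of $h\in\mathcal P$ is *bad*, with scale $\sigma\in\mathbf C\setminus\{0\}$, if $\sup_{|\zeta|\le3}\chi\big(h(p+\sigma\zeta)/\sigma,\ g_*(\zeta)\big)<\eta$.

Example: for $h=z+Cz^{-k}$ and $\gamma^{k+1}=C$ we have $h(\gamma\zeta)/\gamma=g_*(\zeta)$ exactly, so $0$ is a bad pole with scale $\gamma$, and the zeros of $h$ lie at distance $|\gamma|$ from it.

By (1) and Lemma 11, if $p$ is bad with scale $\sigma$, then $h$ has no other pole in $\overline D(p,3|\sigma|)$ and has a zero in $D(p,2|\sigma|)$. Badness is compatible with scaling: if $\tilde h(\zeta)=h(p_0+\sigma_0\zeta)/\sigma_0$, then $\tilde h(p'+\sigma'\zeta)/\sigma'=h(p_0+\sigma_0p'+\sigma_0\sigma'\zeta)/(\sigma_0\sigma')$. So $p'$ is a bad pole of $\tilde h$ with scale $\sigma'$ if and only if $p_0+\sigma_0p'$ is a bad pole of $h$ with scale $\sigma_0\sigma'$.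

**Lemma 12.** If $(h_n)\subset\mathcal P$ is not normal at $e$, then for a subsequence there are poles $p_n\to e$ of $h_n$ and $\sigma_n\to0$, $\sigma_n\ne0$, with $h_n(p_n+\sigma_n\zeta)/\sigma_n\to g_*$ in $\mathbf C$. In particular $p_n$ is bad for large $n$.

*Proof.* By Lemma 9, for a subsequence, $h_n(z_n+\rho_n\zeta)/\rho_n\to(\zeta-\zeta_0)+C(\zeta-\zeta_0)^{-k}$, with $z_n\to e$ and $\rho_n\to0$. By Hurwitz the functions on the left have poles $\zeta_n\to\zeta_0$. Let $\gamma^{k+1}=C$, $p_n=z_n+\rho_n\zeta_n$, $\sigma_n=\rho_n\gamma$. Then $h_n(p_n+\sigma_n\zeta)/\sigma_n\to\frac1\gamma\big(\gamma\zeta+C\gamma^{-k}\zeta^{-k}\big)=g_*(\zeta)$. $\square$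

The next lemma says what $h_n$ looks like around an isolated bad pole that shrinks to a point.

**Lemma 13.** Let $(h_n)\subset\mathcal P$, and let $p_n\to e$, $\sigma_n\to0$ be as in Lemma 12. Suppose that for some $\delta>0$ and all $n$, $p_n$ is the only bad pole of $h_n$ in $D(e,\delta)$. Then $h_n\to z-e$ in $D(e,\delta)\setminus\{e\}$, and there is $t_0>0$ such that for large $n$, $h_n$ has exactly $k$ poles (with multiplicity) in $D(e,t_0)$, all tending to $e$.

*Proof.* Let $\hat h_n(z)=h_n(p_n+z)$ and $m_n(\zeta)=\hat h_n(\sigma_n\zeta)/\sigma_n\to g_*$. At scale $\sigma_n$ we know $h_n$; we must carry the information out to scale $1$.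

**Step 1: the range where $\hat h_n$ is close to $z$.** For $|\zeta|\ge3$, $|g_*(\zeta)-\zeta|\le\frac13<\frac{|\zeta|}4$. As $m_n\to g_*$ uniformly on $3\le|\zeta|\le R$ for each $R>3$, we have $|\hat h_n(z)-z|<|z|/4$ on $3|\sigma_n|\le|z|\le R|\sigma_n|$ for large $n$. So for large $n$
$$t_n:=\sup\{t\in(3|\sigma_n|,1]:\ |\hat h_n(z)-z|<|z|/4\ \text{ for }3|\sigma_n|\le|z|<t\}$$
is well defined, and $t_n/|\sigma_n|\to\infty$. The inequality holds for $3|\sigma_n|\le|z|<t_n$.

**Step 2: if $0<\tau_n\le t_n$ and $\tau_n/|\sigma_n|\to\infty$, then $\ell_n(\zeta):=\hat h_n(\tau_n\zeta)/\tau_n\to\zeta$ on $0<|\zeta|<1$.** This identifies the limit at intermediate scales. We have $|\ell_n-\zeta|<|\zeta|/4$ for $3|\sigma_n|/\tau_n\le|\zeta|<1$, and $3|\sigma_n|/\tau_n\to0$. By Montel, every subsequence has a further one with $\ell_n\to H$ on $0<|\zeta|<1$, where $|H-\zeta|\le|\zeta|/4$; so $H$ extends holomorphically with $H(0)=0$. We must show $H=\zeta$.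

First, $\ell_n'\neq1$ in $|\zeta|<1$ for large $n$. For $3|\sigma_n|/\tau_n\le|\zeta|<1$ we have $\ell_n\ne0,\infty$, so $\ell_n'\ne1$ by (P). The remaining points are $\zeta=\sigma_n\omega/\tau_n$ with $|\omega|\le3$, and there $\ell_n'(\zeta)=m_n'(\omega)$. If $m_n'(\omega)=1$, then $m_n(\omega)=0$ by (P). But the zeros of $m_n$ in $|\omega|\le3$ approach zeros of $g_*$, where $g_*'=a\ne1$, so for large $n$, $m_n'\ne1$ at all of them.

Hence $U_n=1/(\ell_n'-1)$ is holomorphic in $|\zeta|<1$, and $U_n(0)=0$ because $\ell_n(0)=\infty$. Suppose $H'\not\equiv1$ and choose $\rho\in(0,1)$ with $H'\ne1$ on $|\zeta|=\rho$. Then $U_n\to1/(H'-1)$ uniformly on $|\zeta|=\rho$. By the maximum principle $U_n\to U$ uniformly on $|\zeta|\le\rho$, with $U(0)=0$, and $U\cdot(H'-1)=1$ on the circle, hence in the disc. At $0$ this says $0=1$. So $H'\equiv1$ and $H=\zeta$.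

**Step 3: $\liminf t_n>0$.** The inequality of Step 1 can only end early because of another bad pole. Suppose $t_n\to0$ along a subsequence, and take $\tau_n=t_n$ in Step 2. As $t_n<1$, the strict inequality fails at some $|z|=t_n$; otherwise, by continuity and compactness, it would hold slightly beyond $t_n$. By continuity into $\hat{\mathbf C}$ from $|z|<t_n$, $\hat h_n$ is finite on $|z|=t_n$ with $|\hat h_n(z)-z|\le|z|/4$, so equality holds at some point. Thus $|\ell_n(\zeta_n)-\zeta_n|=\frac14$ for some $|\zeta_n|=1$. If $(\ell_n)$ were normal at each point of $|\zeta|=1$, a subsequence would converge in an annulus around this circle, to $\zeta$ by Step 2 and the identity theorem, which is impossible. So $(\ell_n)$ is not normal at some $e_1$, $|e_1|=1$. By Lemma 12, for a subsequence, $\ell_n$ has bad poles $x_n\to e_1$. Then $p_n+t_nx_n\ne p_n$ is a bad pole of $h_n$, tending to $e$. This contradicts the uniqueness of $p_n$.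

**Step 4: conclusion.** By Step 3 choose $t_0>0$ with $t_n\ge2t_0$ for large $n$. Step 2 with $\tau_n=2t_0$ gives $h_n\to z-e$ on $0<|z-e|<2t_0$. For large $n$, $h_n$ has no poles in $3|\sigma_n|\le|z-p_n|<2t_0$, so its poles in $D(e,t_0)$ are those in $D(p_n,3|\sigma_n|)$. By Hurwitz for $m_n\to g_*$ there are exactly $k$ of these, and they tend to $e$. Finally, if $(h_n)$ were not normal at some $e'\in D(e,\delta)\setminus\{e\}$, Lemma 12 would give bad poles tending to $e'$ along a subsequence, which is impossible. So $(h_n)$ is normal in $D(e,\delta)\setminus\{e\}$, and by the identity theorem every limit function is $z-e$. $\square$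

## 10. Area bound and separation of bad poles

**Lemma 14.** If $f\in\mathcal P$ and any two distinct bad poles of $f$ have distance $\ge\delta>0$, then $T(r,f)=O(r^2)$.

*Proof.* **Step 1: reduction to small discs.** It is enough that $\sup_w\iint_{D(w,\delta/16)}(f^\#)^2<\infty$. Then, covering $D(0,t)$, $t\ge1$, by $O(t^2)$ such discs, we get $\iint_{D(0,t)}(f^\#)^2=O(t^2)$, and (F5) finishes. Suppose the supremum is infinite. Then there are $h_n=f(w_n+\cdot)\in\mathcal P$ with $\iint_{D(0,\delta/16)}(h_n^\#)^2\to\infty$. If $(h_n)$ were normal at each point of $\overline D(0,\delta/16)$, a subsequence would converge near this disc and its areas would stay bounded. So $(h_n)$ is not normal at some $e$ with $|e|\le\delta/16$. Pass to a subsequence as in Lemma 12. Two points of $D(e,\delta/4)$ have distance $<\delta$, so $h_n$ has at most one bad pole there, and Lemma 13 applies with radius $\delta/4$ (for large $n$).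

**Step 2: the area near $e$.** We show that $h_n$ takes each finite value at most $k+1$ times near $e$. Choose $\eta_1>0$ with $4\eta_1<\min(t_0,\delta/4)$. For large $n$ the $k$ poles in $D(e,t_0)$ lie in $D(e,\eta_1)$, and $|h_n-(z-e)|<\eta_1/4$ on $|z-e|=\eta_1$ and on $|z-e|=4\eta_1$. Count the $w$-points of $h_n$ in $D(e,\eta_1)$ by the argument principle:

* If $|w|<\eta_1/2$, then on $|z-e|=\eta_1$ we have $|(h_n-w)-(z-e)|<\frac34\eta_1<|z-e|$, so $h_n-w$ has winding number $1$, and the number is $k+1$.
* If $|w|>2\eta_1$, then $|h_n|<\frac54\eta_1<|w|$ on $|z-e|=\eta_1$, the winding number is $0$, and the number is $k$.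
* If $\eta_1/2\le|w|\le2\eta_1$, then on $|z-e|=4\eta_1$ we have $|(h_n-w)-(z-e)|<\frac94\eta_1<4\eta_1$, the winding number is $1$, and the number in the larger disc $D(e,4\eta_1)$ is $k+1$.

The sphere has area $\pi$ for the metric $|dw|/(1+|w|^2)$, so $\iint_{D(e,\eta_1)}(h_n^\#)^2\le(k+1)\pi$.

**Step 3: the rest.** On $\overline D(e,\delta/8)\setminus D(e,\eta_1)$, $h_n\to z-e$ uniformly together with derivatives, so the areas stay bounded there. Since $D(0,\delta/16)\subset D(e,\delta/8)$, the areas over $D(0,\delta/16)$ are bounded, a contradiction. $\square$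

**Proposition 15.** For every $f\in\mathcal P$ there is $\delta>0$ such that distinct bad poles of $f$ have distance $\ge\delta$.

*Proof.* For a bad pole $p$ let $d(p)\in(0,\infty]$ be the distance to the nearest other bad pole ($\infty$ if there is none). Suppose $\inf d=0$.

**Step 1: selecting nearly closest pairs.** We want to blow up at a bad pole whose neighbours are not much more crowded than itself. For each $n$ there is a bad pole $p_n$ such that $d_n:=d(p_n)<1/n$ and $d(p)\ge d_n/2$ for all bad poles $p$ with $|p-p_n|\le nd_n$. Indeed, start with $d(p^0)<1/n$. If $p^i$ does not have the property, choose a bad pole $p^{i+1}$ with $|p^{i+1}-p^i|\le nd(p^i)$ and $d(p^{i+1})<d(p^i)/2$. Then $d(p^i)<2^{-i}/n$ (for $i\ge1$, and for $i=0$ by choice), the $p^i$ are distinct, and $|p^i-p^0|\le\sum_i2^{-i}=2$. Poles are discrete, so the process stops.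

Put $h_n(\zeta)=f(p_n+d_n\zeta)/d_n\in\mathcal P$. Then $0$ and some $\zeta_n'$ with $|\zeta_n'|=1$ are bad poles of $h_n$, and every bad pole of $h_n$ in $|\zeta|\le n$ has distance $\ge\frac12$ from all other bad poles. If $\sigma_n$ is a scale of the bad pole $0$, Lemma 11 excludes the pole $\zeta_n'$ from $|\zeta|\le3|\sigma_n|$, so $3|\sigma_n|<1$, and $h_n$ has a zero in $|\zeta|<2|\sigma_n|<\frac23$.

**Step 2: the limit set.** We collect the points where normality can fail. List the bad poles of $h_n$ by increasing modulus, $\zeta_{n,1}=0,\zeta_{n,2},\dots$, with $\zeta_{n,j}=\infty$ if there is no $j$-th one. By a diagonal choice pass to a subsequence such that each $\zeta_{n,j}$ converges in $\hat{\mathbf C}$ as $n\to\infty$, and $\zeta_n'\to\zeta'$. Let $\mathcal B$ be the set of finite limits. Its points are pairwise at distance $\ge\frac12$. For each $R$ the number of bad poles of $h_n$ in $|\zeta|\le R$ is bounded for $n\ge R$. So if bad poles converge to a finite point along some subsequence, their indices $j$ are bounded, hence constant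 along a further subsequence, and the limit lies in $\mathcal B$. In particular $0,\zeta'\in\mathcal B$ and $|\zeta'|=1$. By Lemma 12, the sequence and its subsequences can fail to be normal only at points of $\mathcal B$. So, after another passage to a subsequence, $h_n$ converges in the domain $\mathbf C\setminus\mathcal B$ (to a meromorphic function or $\infty$).

**Step 3: some subsequence converges to some $H$ in all of $\mathbf C$.** We show that $H$ would be a member of $\mathcal P$ of finite order with two poles. Here $H(0)=H(\zeta')=\infty$, since $0$ and $\zeta_n'$ are poles of $h_n$, and $H$ has a zero in $|\zeta|\le\frac23$. So $H$ is nonconstant meromorphic with at least two poles, $H'$ is not constant, and $H\in\mathcal P$ by Lemma 7. Suppose $H$ had bad poles $p\ne q$ with $|p-q|<\frac12$. Badness is a strict inequality for a supremum over a compact disc, so poles $p_n'\to p$ and $q_n'\to q$ of $h_n$ (Hurwitz) are bad with the same scales for large $n$, and $0<|p_n'-q_n'|<\frac12$, against Step 1. So Lemma 14 with $\delta=\frac12$ shows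 that $H$ has finite order. By Section 9, $H$ then has exactly one pole, a contradiction.

**Step 4: no subsequence converges in all of $\mathbf C$.** We show that the limit off $\mathcal B$ would have to be two different functions. Now $(h_n)$ is not normal at some $e$, and $e\in\mathcal B$. For large $n$, $D(e,\frac14)$ contains at most one bad pole of $h_n$, because two would have distance $<\frac12$. Lemmas 12 and 13 (radius $\frac14$) give, for a subsequence, $h_n\to\zeta-e$ in $D(e,\frac14)\setminus\{e\}$, hence on $\mathbf C\setminus\mathcal B$ by the identity theorem. Choose $e'\in\{0,\zeta'\}$ with $e'\ne e$; the $h_n$ have poles tending to $e'$. If this subsequence is normal at $e'$, a further subsequence converges near $e'$ with limit $\zeta-e$, which is finite at $e'$; this contradicts the poles tending to $e'$. If it is not normal at $e'$, Lemmas 12 and 13 give, for a further subsequence, $h_n\to\zeta-e'$ near $e'$, off $e'$. This contradicts the limit $\zeta-e$. $\square$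

## 11. Assembling the proof of Theorem A

Let $b/a\notin\mathbf Q^-$. If neither $a/b$ nor $b/a$ is an integer $\ge2$, then, since $\Sigma$ and the negative integers lie in $\mathbf Q^-$, Corollary 10 gives $\mathcal P=\emptyset$.

Otherwise, interchanging $a,b$ if necessary, $a=(k+1)b$ with $k\ge1$. Let $f\in\mathcal P$. After the normalization $b=1$ of Section 9, Proposition 15 and Lemma 14 show $T(r,f)=O(r^2)$, so $f$ has finite order. The description of finite-order members in Section 9, with the normalization undone, gives $f=b(z-z_0)+C(z-z_0)^{-k}$, $C\ne0$, which is rational. Conversely, each such function lies in $\mathcal P$, by the computation of Section 2 with $z$ replaced by $z-z_0$. So $\mathcal P$ is exactly the stated family, it is non-empty exactly when $a/b$ or $b/a$ is an integer $\ge2$, and it never contains a transcendental function. $\blacksquare$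

## 12. Negative rational ratios: proofs of Theorems B and C

*Proof of Theorem B.* Necessity is Proposition 5. For existence, let $b/a\in\Sigma$ and write $b/a=-m/n$ with $\frac1m+\frac1n+\frac1l=1$, where $(m,n,l)$ is one of $(3,3,3),(2,4,4),(2,3,6),(2,6,3)$ or one of these with $m,n$ interchanged; the ratios $m/n$ are $1,\frac12,\frac23,\frac13$ and their inverses, which is all of $\Sigma$ up to sign. Write $a=nt$, $b=-mt$. (For $b/a=-1$ one may simply take $a\sin z$, as in Section 1.)

**Step 1: a triangle function.** We look for $f$ such that $P=f'$ has $a$-points, $b$-points and poles all of fixed multiplicity. The numbers $\pi/m,\pi/n,\pi/l$ are the angles of a Euclidean triangle. Map it conformally onto one of the two half-planes bounded by the line through $a,b$, the vertices going to $a,b,\infty$; the half-plane is chosen so that the orientations match. For these triples the reflected copies of the triangle tile the plane, with $2m$, $2n$, $2l$ triangles at the three kinds of vertices. So the map extends by reflection to a meromorphic $P$ that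 is elliptic, takes $a,b,\infty$ exactly with multiplicities $m,n,l$, and is unramified elsewhere.

**Step 2: a differential equation for $P$.** Let $Q=mn$ and consider the elliptic function
$$P'^{\,Q}(P-a)^{-Q(1-1/m)}(P-b)^{-Q(1-1/n)},$$
whose exponents are integers. At an $a$-point its order is $Q(m-1)-mQ(1-\frac1m)=0$, similarly at $b$-points. At a pole of $P$ its order is $-Q(l+1)+lQ(2-\frac1m-\frac1n)=-Q(l+1)+lQ(1+\frac1l)=0$. Elsewhere it is finite and non-zero. So it is constant, and its logarithmic derivative gives
$$\frac{P''}{P'}=P'\Big[\frac{1-1/m}{P-a}+\frac{1-1/n}{P-b}\Big].$$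

**Step 3: the function $f$.** Put $c=\frac{mn}{m+n}$ and $f=c(P-a)(P-b)/P'$. Then
$$\frac{f'}f=\frac{P'}{P-a}+\frac{P'}{P-b}-\frac{P''}{P'}=P'\Big[\frac{1/m}{P-a}+\frac{1/n}{P-b}\Big],$$
$$f'=c\Big[\frac{P-b}m+\frac{P-a}n\Big]=P-c\Big(\frac bm+\frac an\Big)=P,$$
because $\frac bm=-t$ and $\frac an=t$. At $a$- and $b$-points of $P$, $f$ has a simple zero (the order is $m-(m-1)$ or $n-(n-1)$). At a pole of $P$, $f$ has a pole of order $2l-(l+1)=l-1\ge2$. Elsewhere $f$ is finite and non-zero. So $f=0$ exactly where $f'=P\in\{a,b\}$. As a nonconstant elliptic function, $f$ is transcendental of finite order. $\blacksquare$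

*Proof of Theorem C.* For $b/a\notin\mathbf Q^-$ this is Theorem A. If $b/a\in\mathbf Q^-$ is not in the exceptional set, then $b/a\notin\Sigma$, neither $a/b$ nor $b/a$ is a negative integer, and, being negative, neither is an integer $\ge2$. So $\mathcal P=\emptyset$ by Corollary 10. $\blacksquare$
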